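# A sharp lower bound for $\int_0^\infty p^{-2/n}\,dx$ in terms of ratios of consecutive coefficients

## 1. The quadratic $1+\alpha x+x^2$

Take $\alpha>0$ and $p(x)=1+\alpha x+x^2$. Consider two quantities,
$$G=\int_0^\infty\frac{dx}{1+\alpha x+x^2},\qquad R=\alpha+\frac{2}{\alpha}.$$
The integral $G$ decreases as $\alpha$ grows. The number $R$ is built from ratios of neighboring coefficients: $\alpha/1$ with weight $1$ and $1/\alpha$ with weight $2$. At $\alpha=2$ we have $p=(1+x)^2$, so $G=1$, $R=3$ and $GR=3$. The claim is that this is the smallest value of the product.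

**Proposition 1.** For every $\alpha>0$ we have $GR\ge 3$, with equality only at $\alpha=2$.

Before the proof, one value by hand. At $\alpha=1$,
$$G=\int_0^\infty\frac{dx}{x^2+x+1}=\frac{2}{\sqrt3}\Big[\arctan\frac{2x+1}{\sqrt3}\Big]_0^\infty=\frac{2}{\sqrt3}\Big(\frac{\pi}{2}-\frac{\pi}{6}\Big)=\frac{2\pi}{3\sqrt3}\approx1.209,$$
and $R=3$, so $GR\approx3.63$. The minimum of $R$ alone is at $\alpha=\sqrt2$, and $G$ alone has no minimum, so the point $\alpha=2$ comes from a balance between the two factors.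

**Step 1: bound $G$ below by an integral of $(p'/p)^2$.** Put $I=\int_0^\infty(p'/p)^2dx$. Since $p(0)=1$ and $p(x)\to\infty$,
$$1=\int_0^\infty-\big(p^{-1/2}\big)'dx=\frac12\int_0^\infty p^{-1/2}\cdot\frac{p'}{p}\,dx .$$
By Cauchy–Schwarz, $4\le G\,I$.

**Step 2: express $I$ through $G$.** We have $(p'/p)'=p''/p-(p'/p)^2$, and here $p''=2$. Integrating over $[0,\infty)$, where $p'/p$ goes from $\alpha$ to $0$, gives $-\alpha=2G-I$, that is, $I=2G+\alpha$.

**Step 3: solve a quadratic inequality.** Steps 1 and 2 give $s(G)\ge0$ for $s(t)=2t^2+\alpha t-4$, which is strictly increasing on $[0,\infty)$. Test the value we want, $t_0=3/R=3\alpha/(\alpha^2+2)$: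
$$(\alpha^2+2)^2\,s(t_0)=18\alpha^2+3\alpha^2(\alpha^2+2)-4(\alpha^2+2)^2=-\alpha^4+8\alpha^2-16=-(\alpha^2-4)^2\le0 .$$
So $s(t_0)\le0\le s(G)$, and therefore $G\ge t_0$. If $\alpha\ne2$ then $s(t_0)<0$, so $G>t_0$. $\blacksquare$

The question of this lecture is what happens to this inequality when the degree $2$ is replaced by $n$.

## 2. Palindromic polynomials and the functionals $\mathcal G_n$, $\mathcal R_n$

Let $n\ge2$ and $m=\lfloor n/2\rfloor$. Write $\mathcal O_m=(0,\infty)^m$.

**Definition.** For $(\alpha_1,\dots,\alpha_m)\in\mathcal O_m$, let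
$$p(x;\alpha_1,\dots,\alpha_m)=\sum_{k=0}^na_kx^k,\qquad a_0=a_n=1,\quad a_k=\alpha_k\ (1\le k\le m),\quad a_k=a_{n-k}\ \text{for all }k .$$
The middle coefficient $\alpha_m$ appears once if $n=2m$ and twice (at $x^m$ and $x^{m+1}$) if $n=2m+1$. Such a polynomial is called palindromic, and $m$ is the number of its independent interior coefficients. Define
$$\mathcal G_n=\int_0^\infty\frac{dx}{p^{2/n}},\qquad \mathcal R_n=\sum_{k=1}^nk\,\frac{a_k}{a_{k-1}},\qquad \mathcal F_n=\mathcal G_n-\frac{n(n+1)}{2\mathcal R_n},$$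
all functions on $\mathcal O_m$, and the point $\mathcal P_n=\big(\binom n1,\dots,\binom nm\big)$, where $p=(1+x)^n$.

For example, with $n=4$ we have $p=1+\alpha x+\beta x^2+\alpha x^3+x^4$ and
$$\mathcal R_4=\alpha+2\,\frac{\beta}{\alpha}+3\,\frac{\alpha}{\beta}+4\,\frac1\alpha .$$
At $\mathcal P_4=(4,6)$ the four terms are $4,3,2,1$, with sum $10=\frac{4\cdot5}{2}$. In general, at $\mathcal P_n$ we have $k\binom nk/\binom n{k-1}=n-k+1$, so $\mathcal R_n(\mathcal P_n)=\frac{n(n+1)}2$. Also $\mathcal G_n(\mathcal P_n)=\int_0^\infty(1+x)^{-2}dx=1$. Hence $\mathcal F_n(\mathcal P_n)=0$.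

The paper "Hidden structure and uniqueness of solution in a nonlinear system of geometric origin" (https://deleo.website/sys.pdf) poses the following.

**Conjecture 6.** For each $n\ge2$, $\mathcal F_n$ has a global minimum at $\mathcal P_n$ (equivalently, $\mathcal F_n>0$ in $\mathcal O_m\setminus\{\mathcal P_n\}$).

For $n=2$ this is Proposition 1. We shall prove it for every $n\ge2$. The symmetry $a_k=a_{n-k}$ is not needed for the inequality, so we drop it. From here on, let $n\ge1$, let $p=\sum_{k=0}^na_kx^k$ with all $a_k>0$, and put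
$$R=\sum_{k=1}^nk\frac{a_k}{a_{k-1}},\qquad G=\int_0^\infty p^{-2/n}dx,\qquad I=\int_0^\infty\Big(\frac{p'}p\Big)^2dx .$$
Both integrals converge. The integrands are continuous on $[0,\infty)$, where $p\ge a_0>0$. For $x>0$ we have $p^{-2/n}\le a_n^{-2/n}x^{-2}$. Also $xp'(x)=\sum ka_kx^k\le n\,p(x)$, so $0< p'/p\le n/x$.

**Theorem 1.** With $f_j:=p^{(j)}$ and
$$D_j:=\int_0^\infty\Big((n-j)\frac{f_j''}{f_j'}-(n-j-1)\frac{f_j'}{f_j}\Big)^2dx\ \ge0\qquad(0\le j\le n-2),$$
one has
$$R=\frac{n+1}{2n}\,I+\Delta,\qquad \Delta:=\frac12\sum_{j=0}^{n-2}\frac{D_j}{(n-j)(n-j-1)}\ \ge0. \tag{1}$$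

**Theorem 2.** $\displaystyle G\cdot R\ge\frac{n(n+1)}2\,a_0^{-2/n}$, with equality if and only if $p=a_0(1+cx)^n$ for some $c>0$.

**Corollary 3 (Conjecture 6).** For every $n\ge2$, $\mathcal F_n>0$ on $\mathcal O_m\setminus\{\mathcal P_n\}$ and $\mathcal F_n(\mathcal P_n)=0$.

For $n=1$ the sum $\Delta$ is empty and Theorem 1 can be read off: $I=\int_0^\infty a_1^2(a_0+a_1x)^{-2}dx=a_1/a_0=R$.

We use one textbook fact. For continuous, square integrable $u,v$ on $[0,\infty)$, Cauchy–Schwarz says $(\int uv)^2\le\int u^2\int v^2$. If equality holds and $u\not\equiv0$, then $v=\lambda u$ almost everywhere for a constant $\lambda$, hence everywhere by continuity.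

## 3. Cauchy–Schwarz survives in degree $n$, the elimination of $I$ does not

Go through the three steps of Section 1 with general $n$.

**Step 1 goes through.** The purpose is again to compare $G$ with $I$. Put $q=p^{1/n}$. Then $q'/q=p'/(np)$, $q(0)=a_0^{1/n}$ and $q(x)\to\infty$, so $\int_0^\infty q'q^{-2}dx=1/q(0)$. Hence
$$a_0^{-2/n}=\Big(\int_0^\infty\frac1q\cdot\frac{q'}q\,dx\Big)^2\le\int_0^\infty q^{-2}dx\int_0^\infty\Big(\frac{q'}q\Big)^2dx=\frac{G\,I}{n^2}. \tag{2}$$

**Step 2 breaks.** The formula $(p'/p)'=p''/p-(p'/p)^2$ still gives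
$$I=\frac{a_1}{a_0}+\int_0^\infty\frac{p''}p\,dx,$$
but in degree $2$ we used that $p''/p$ equals $2p^{-2/n}$ for every $\alpha$. Look at $n=3$, $p=1+\alpha x+\alpha x^2+x^3$. The ratio of $p''/p$ to $p^{-2/3}$ is $(2\alpha+6x)/p^{1/3}$. It equals $2\alpha$ at $x=0$ and tends to $6$ as $x\to\infty$. So the two integrands are proportional only if $\alpha=3$. In that case they really are: $p=(1+x)^3$ and $p''/p=6(1+x)^{-2}=6p^{-2/3}$. For $\alpha\neq3$ we cannot replace $\int p''/p$ by a multiple of $G$ by comparing integrands, and Step 3 has nothing to work with.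

**What remains to be shown.** By (2), Theorem 2 follows at once if
$$I\le\frac{2n}{n+1}\,R. \tag{3}$$
The integral $G$ has disappeared: (3) compares the coefficient ratios in $R$ with an integral of a rational function. At $p=(1+x)^n$ we have $I=n^2$ and $R=\frac{n(n+1)}2$, so (3) is an equality there.

## 4. $R$ as the integral of a quadratic form in $p'/p,\ p''/p',\dots$

The formula for $I$ above shows one term of $R$, namely $a_1/a_0$, as an integral. The aim now is to do this for every term of $R$. The remark that makes it possible is that $p''/p$ is a product, $\frac{p''}{p'}\cdot\frac{p'}p$.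

**Definition.** With $f_j=p^{(j)}$, put
$$h_j=\frac{f_{j+1}}{f_j}=\frac{p^{(j+1)}}{p^{(j)}}\qquad(0\le j\le n).$$

So $h_0=p'/p$, $h_1=p''/p'$, and $h_n=0$ because $p^{(n+1)}=0$. For $p=(1+x)^n$ we get $h_j=(n-j)/(1+x)$. For $p=1+\alpha x+x^2$ we get $h_0=(\alpha+2x)/p$, $h_1=2/(\alpha+2x)$, $h_2=0$.

**Step A: size of $h_j$.** This makes all later integrals converge. For $0\le j\le n$ the polynomial $f_j$ has degree $n-j$ and positive coefficients, so $f_j>0$ on $[0,\infty)$ and $h_j$ is continuous there. Applying the inequality $xp'\le np$ of Section 2 to $f_j$ gives $0\le h_j(x)\le(n-j)/x$ for $x>0$. So every product $h_ih_j$ is integrable on $[0,\infty)$, and $h_j(\infty)=0$.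

**Step B: the value at $0$.** This links the $h_j$ to $R$. Since $f_j(0)=j!\,a_j$,
$$h_j(0)=\frac{(j+1)!\,a_{j+1}}{j!\,a_j}=(j+1)\frac{a_{j+1}}{a_j}\quad(0\le j\le n-1),\qquad\text{hence}\qquad R=\sum_{j=0}^{n-1}h_j(0).$$
The weights $k$ in $R$ are exactly what differentiation produces.

**Step C: each value at $0$ is an integral.** For $0\le j\le n-1$,
$$h_j'=\frac{f_{j+2}}{f_j}-\Big(\frac{f_{j+1}}{f_j}\Big)^2=\frac{f_{j+2}}{f_{j+1}}\cdot\frac{f_{j+1}}{f_j}-h_j^2=h_jh_{j+1}-h_j^2 .$$
Integrating over $[0,\infty)$ and using $h_j(\infty)=0$,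
$$h_j(0)=\int_0^\infty\big(h_j^2-h_jh_{j+1}\big)dx .$$
Summing over $j$, and using $h_n=0$, we obtain
$$R=\int_0^\infty Q(h_0,\dots,h_{n-1})\,dx,\qquad Q(y_0,\dots,y_{n-1})=\sum_{j=0}^{n-1}y_j^2-\sum_{j=0}^{n-2}y_jy_{j+1}. \tag{4}$$

Since $I=\int_0^\infty h_0^2\,dx$, inequality (3) would follow from the pointwise algebraic inequality $Q(y)\ge\frac{n+1}{2n}y_0^2$.

## 5. Equal weights give $n^2/2$ instead of $n(n+1)/2$

The first thing to try on the cross terms in $Q$ is $y_jy_{j+1}\le\frac12y_j^2+\frac12y_{j+1}^2$. Precisely, for $n\ge2$,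
$$Q(y)=\tfrac12y_0^2+\tfrac12y_{n-1}^2+\tfrac12\sum_{j=0}^{n-2}(y_j-y_{j+1})^2,$$
because $y_0^2$ and $y_{n-1}^2$ each occur in one of the squares and every other $y_j^2$ occurs in two. This gives $R\ge\frac12I$, and then (2) gives $GR\ge\frac{n^2}2a_0^{-2/n}$. The constant is $n^2$ where we want $n(n+1)$.

The loss can be located. At $p=(1+x)^n$ the inequality we want is an equality, so nothing may be thrown away there. But at this polynomial $h_j-h_{j+1}=1/(1+x)$, so the discarded squares contribute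
$$\frac12\sum_{j=0}^{n-2}\int_0^\infty\frac{dx}{(1+x)^2}=\frac{n-1}2,$$
and the discarded term $\frac12\int_0^\infty h_{n-1}^2dx$ contributes another $\frac12$. Together this is $\frac n2$, exactly the difference between $R=\frac{n(n+1)}2$ and $\frac12I=\frac{n^2}2$. The squares $(y_j-y_{j+1})^2$ vanish on the line $y_0=y_1=\cdots$, whereas the extremal polynomial lives on the line spanned by $(n,n-1,\dots,1)$.

## 6. Squares that vanish on $(n,n-1,\dots,1)$

So we should use squares of $(n-j)y_{j+1}-(n-j-1)y_j$, which vanish when $y_j=(n-j)\cdot\text{const}$. Write $N=n-j$. The cross term of the square $\big(Ny_{j+1}-(N-1)y_j\big)^2$ is $-2N(N-1)y_jy_{j+1}$. Since $Q$ contains $-y_jy_{j+1}$, the factor in front is forced to be $\frac1{2N(N-1)}$. It remains to see what this does to the diagonal terms.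

**Lemma 4.** For all real $y_0,\dots,y_{n-1}$,
$$Q(y)=\frac{n+1}{2n}\,y_0^2+\frac12\sum_{j=0}^{n-2}\frac{\big((n-j)y_{j+1}-(n-j-1)y_j\big)^2}{(n-j)(n-j-1)} . \tag{5}$$

*Proof.* For $n=1$ both sides are $y_0^2$. Let $n\ge2$. The $j$-th summand, with its factor $\frac12$, expands to
$$\frac12\cdot\frac{n-j}{n-j-1}\,y_{j+1}^2+\frac12\cdot\frac{n-j-1}{n-j}\,y_j^2-y_jy_{j+1}.$$
The cross terms agree with those of $Q$. Now collect the squares on the right side of (5).

For $y_0^2$ the coefficient is $\frac{n+1}{2n}+\frac{n-1}{2n}=1$.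

For $y_i^2$ with $1\le i\le n-1$, the summand $j=i-1$ contributes $\frac12\cdot\frac{n-i+1}{n-i}$. The summand $j=i$ contributes $\frac12\cdot\frac{n-i-1}{n-i}$; for $i=n-1$ this summand is absent, and the formula correctly gives $0$. The total is $\frac12\cdot\frac{2(n-i)}{n-i}=1$. $\blacksquare$

**Proof of Theorem 1.** Put $y_j=h_j(x)$ in (5) and integrate over $[0,\infty)$; all terms are integrable by Step A. By (4) the left side becomes $R$. The first term on the right becomes $\frac{n+1}{2n}I$. Since $h_{j+1}=f_j''/f_j'$ and $h_j=f_j'/f_j$, the integral of the $j$-th square is $D_j$. This is (1). $\blacksquare$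

## 7. The inequality $GR\ge\frac{n(n+1)}2a_0^{-2/n}$ and its equality case

**Proof of Theorem 2.** *Step 1: the inequality.* By Theorem 1, $I\le\frac{2n}{n+1}R$. Insert this in (2):
$$a_0^{-2/n}\le\frac{GI}{n^2}\le\frac{2}{n(n+1)}\,GR .$$

*Step 2: equality forces a power.* If the two ends agree, then the Cauchy–Schwarz inequality in (2) is an equality. The functions $1/q$ and $q'/q$ are continuous and $1/q\not\equiv0$, so $q'/q=\lambda/q$ on $[0,\infty)$ for a constant $\lambda$. Thus $q'=\lambda$ is constant and $q=a_0^{1/n}(1+cx)$ for some $c$. So $p=a_0(1+cx)^n$ on $[0,\infty)$, hence as polynomials, and comparing coefficients of $x$ gives $c=a_1/(na_0)>0$.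

*Step 3: powers do give equality.* Let $p=a_0(1+cx)^n$ with $c>0$. Then
$$G=a_0^{-2/n}\int_0^\infty\frac{dx}{(1+cx)^2}=\frac{a_0^{-2/n}}c,\qquad k\frac{a_k}{a_{k-1}}=k\,\frac{\binom nk}{\binom n{k-1}}\,c=c(n-k+1),\qquad R=\frac{c\,n(n+1)}2,$$
and the product $GR$ is $\frac{n(n+1)}2a_0^{-2/n}$. $\blacksquare$

**Proof of Corollary 3.** For $(\alpha_1,\dots,\alpha_m)\in\mathcal O_m$ the polynomial $p(x;\alpha_1,\dots,\alpha_m)$ has positive coefficients and $a_0=1$, with $G=\mathcal G_n$ and $R=\mathcal R_n>0$. Theorem 2 gives $\mathcal G_n\ge\frac{n(n+1)}{2\mathcal R_n}$, that is, $\mathcal F_n\ge0$. Equality holds only if $p=(1+cx)^n$ with $c>0$. Since $a_n=1$, this forces $c^n=1$, so $c=1$ and $\alpha_k=\binom nk$ for $1\le k\le m$: the point is $\mathcal P_n$. We computed $\mathcal F_n(\mathcal P_n)=0$ in Section 2. So Conjecture 6 is true for every $n\ge2$. $\blacksquare$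

The condition $a_n=1$ was used only to select $c=1$, and the palindromic condition only to have $m$ parameters instead of $n-1$.

## 8. An exact formula for $\mathcal F_n$

Two things were discarded in the proof: $\Delta$, and the deficit in Cauchy–Schwarz. Both can be kept.

**Proposition 5.** Let $n\ge1$, all $a_k>0$, $a_0=1$. Then $R-\Delta>0$ and
$$G-\frac{n(n+1)}{2R}=\frac{n(n+1)}2\cdot\frac{\Delta}{R(R-\Delta)}+\int_0^\infty\Big(p^{-1/n}-\frac nI\cdot\frac{p'}p\Big)^2dx . \tag{6}$$
Both terms on the right are nonnegative. In particular, for $n\ge2$, $\mathcal F_n\ge\frac{n(n+1)}2\,\Delta/\mathcal R_n^2$ on $\mathcal O_m$.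

*Proof.* *Step 1: the deficit in Cauchy–Schwarz as a square.* As in Section 3, $\int_0^\infty p^{-1/n}\frac{p'}p\,dx=n\int_0^\infty q'q^{-2}dx=n$, because $a_0=1$. Expanding the square,
$$\int_0^\infty\Big(p^{-1/n}-\frac nI\frac{p'}p\Big)^2dx=G-\frac{2n}I\cdot n+\frac{n^2}{I^2}\cdot I=G-\frac{n^2}I .$$

*Step 2: replace $I$.* By (1), $I=\frac{2n}{n+1}(R-\Delta)$, so $R-\Delta>0$ and $\frac{n^2}I=\frac{n(n+1)}{2(R-\Delta)}$. Therefore
$$\frac{n^2}I-\frac{n(n+1)}{2R}=\frac{n(n+1)}2\Big(\frac1{R-\Delta}-\frac1R\Big)=\frac{n(n+1)}2\cdot\frac{\Delta}{R(R-\Delta)} .$$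
Adding this to Step 1 gives (6). The last claim follows from $0<R-\Delta\le R$. $\blacksquare$

## 9. The Hessian of $\mathcal F_n$ at $\mathcal P_n$

**Proposition 6.** For $n\ge2$ the Hessian of $\mathcal F_n$ at $\mathcal P_n$ is positive definite.

*By hand for $n=2$.* Differentiating under the integral, $\mathcal G_2''(2)=\int_0^\infty\frac{2x^2}{(1+x)^6}dx=2\cdot\frac{2!\,2!}{5!}=\frac1{15}$. With $\frac1{\mathcal R_2}=\frac{\alpha}{\alpha^2+2}$, whose first derivative is $\frac{2-\alpha^2}{(\alpha^2+2)^2}$, the second derivative at $\alpha=2$ is $-\frac4{36}+\frac{16}{216}=-\frac1{27}$. So $\mathcal F_2''(2)=\frac1{15}+\frac3{27}=\frac8{45}>0$.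

*Proof.* **Step 1: $\mathcal F_n$ is $C^2$ on $\mathcal O_m$,** so that the Hessian makes sense. The function $\mathcal R_n$ is smooth and positive. For $\mathcal G_n$, let $e_i=\partial p/\partial\alpha_i$; it is $x^i+x^{n-i}$, or $x^m$ if $n=2m$ and $i=m$. Since $\alpha_ie_i$ is part of the sum $p$, we have $0\le e_i/p\le1/\alpha_i$ on $[0,\infty)$. Now
$$\frac{\partial}{\partial\alpha_i}p^{-2/n}=-\frac2n\,p^{-2/n}\,\frac{e_i}p,\qquad \frac{\partial^2}{\partial\alpha_i\partial\alpha_k}p^{-2/n}=\frac2n\Big(\frac2n+1\Big)p^{-2/n}\,\frac{e_i}p\cdot\frac{e_k}p .$$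
On a compact subset of $\mathcal O_m$ these are bounded by a constant times $p^{-2/n}\le(1+x^n)^{-2/n}$, which is integrable. By dominated convergence we may differentiate twice under the integral sign, and the second derivatives are continuous.

**Step 2: a lower bound along a line.** Let $0\ne v=(v_1,\dots,v_m)\in\mathbb R^m$, let $v(x)=\sum_iv_ie_i(x)$ be the corresponding polynomial, which is nonzero and has zero coefficients at $x^0$ and $x^n$, and put $p_t=(1+x)^n+t\,v(x)$. For small $|t|$ all coefficients of $p_t$ are positive. Keep only the term $j=0$ of $\Delta$ in Proposition 5, and only the part of $D_0$ over $[0,1]$: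
$$\mathcal F_n(\mathcal P_n+tv)\ge\frac{n(n+1)}{2\mathcal R_n(\mathcal P_n+tv)^2}\cdot\frac1{2n(n-1)}\int_0^1B_t(x)^2dx,\qquad B_t=n\frac{p_t''}{p_t'}-(n-1)\frac{p_t'}{p_t}. \tag{7}$$

**Step 3: first-order behavior of $B_t$.** At $t=0$, $B_0=n\frac{n-1}{1+x}-(n-1)\frac n{1+x}=0$. Since $p_t'/p_t=(\log p_t)'$ and $p_t''/p_t'=(\log p_t')'$, the derivative in $t$ at $t=0$ is
$$\ell(x)=n\Big(\frac{v'}{n(1+x)^{n-1}}\Big)'-(n-1)\Big(\frac v{(1+x)^n}\Big)'=\frac{(1+x)^2v''-2(n-1)(1+x)v'+n(n-1)v}{(1+x)^{n+1}} .$$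
The function $B_t(x)$ is smooth in $(t,x)$ near $\{0\}\times[0,1]$, because $p_t$ and $p_t'$ are positive there. So $B_t/t\to\ell$ uniformly on $[0,1]$. With $\mathcal R_n(\mathcal P_n)=\frac{n(n+1)}2$, (7) yields
$$\liminf_{t\to0}\,t^{-2}\mathcal F_n(\mathcal P_n+tv)\ge C\int_0^1\ell^2dx,\qquad C=\frac{2}{n(n+1)}\cdot\frac1{2n(n-1)}=\frac1{n^2(n^2-1)}>0 .$$

**Step 4: $\ell$ is not identically zero.** Suppose $\ell\equiv0$ on $[0,1]$. Then $v$ solves an Euler equation in the variable $1+x$, with indicial equation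
$$r(r-1)-2(n-1)r+n(n-1)=(r-n)(r-n+1)=0 .$$
So $v=A(1+x)^n+B(1+x)^{n-1}$. The coefficient of $x^n$ in $v$ is $0$, so $A=0$. Then $v(0)=0$ gives $B=0$. Hence $v(x)=0$, a contradiction. Thus $\int_0^1\ell^2dx>0$.

**Step 5: conclusion.** The value at the interior minimum $\mathcal P_n$ is $0$ and the gradient vanishes there, so $\mathcal F_n(\mathcal P_n+tv)=\frac{t^2}2v^{T}Hv+o(t^2)$, where $H$ is the Hessian at $\mathcal P_n$. By Steps 3 and 4, $v^{T}Hv\ge2C\int_0^1\ell^2dx>0$. $\blacksquare$

## 10. No upper bound for $\mathcal G_n\mathcal R_n$, and the weights $1,2,\dots,n$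

By its equality case, the constant $\frac{n(n+1)}2$ in Theorem 2 is attained, hence sharp. In the other direction there is no bound.

**Proposition 7.** For $n\ge2$ there is no constant $C$ with $\mathcal G_n\mathcal R_n\le C$ on $\mathcal O_m$.

*Proof.* Fix $\alpha_2,\dots,\alpha_m$ and let $\alpha_1\to0^+$. The last term of $\mathcal R_n$ is $n\,a_n/a_{n-1}=n/\alpha_1$, so $\mathcal R_n\ge n/\alpha_1\to\infty$. Since $p$ increases with $\alpha_1$ on $[0,\infty)$, $\mathcal G_n$ decreases with $\alpha_1$. So for $\alpha_1\le1$ it is at least its value at $\alpha_1=1$, a fixed positive number. $\blacksquare$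

Finally, the weights $k$ in $R$ are the only ones, up to a scalar, for which $(1+x)^n$ can be a minimizer.

**Proposition 8.** Let $c_1,\dots,c_n\in\mathbb R$, and suppose that, among all polynomials $p$ of degree $n$ with positive coefficients and $a_0=1$, the quantity $G\cdot\sum_kc_k\frac{a_k}{a_{k-1}}$ is minimized at $p=(1+x)^n$. Then $(c_1,\dots,c_n)$ is a scalar multiple of $(1,2,\dots,n)$.

*Proof.* **Step 1: coordinates in which the sum is linear.** Put $b_k=a_k/a_{k-1}\in(0,\infty)$. Then $a_k=b_1\cdots b_k$, and the polynomials in question correspond bijectively to $b\in(0,\infty)^n$. Let $L(b)=\sum_kc_kb_k$, and let $b^\circ$ be the point of $(1+x)^n$, where $G=1$.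

**Step 2: $G$ is $C^1$ in $b$.** The $a_k$ are smooth in $b$. For $k\ge1$ we have $\partial_{a_k}p^{-2/n}=-\frac2np^{-2/n}\frac{x^k}p$ with $0\le x^k/p\le1/a_k$. On a compact set of $b$'s we have $a_n\ge\delta>0$, so $p^{-2/n}\le(1+\delta x^n)^{-2/n}$, which is integrable. Dominated convergence applies as in Section 9.

**Step 3: the critical point equation.** The point $b^\circ$ is interior, so the gradient of $G\cdot L$ vanishes there. Since $G(b^\circ)=1$, this reads
$$c+L(b^\circ)\,\nabla G(b^\circ)=0 . \tag{8}$$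

**Step 4: compute $\nabla G(b^\circ)$ from Theorem 2.** By Theorem 2 with $a_0=1$, the weights $c_k=k$ satisfy the hypothesis, and for them $L(b^\circ)=\frac{n(n+1)}2$. So (8) gives $\nabla G(b^\circ)=-\frac2{n(n+1)}(1,2,\dots,n)$.

**Step 5: insert this for general $c$.** Now (8) says
$$c=-L(b^\circ)\,\nabla G(b^\circ)=\frac{2L(b^\circ)}{n(n+1)}\,(1,2,\dots,n).\qquad\blacksquare$$
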